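# Coprime action and the number of invariant Brauer characters

## 1. A first guess, checked on small groups

Let $A$ and $G$ be finite groups, and let $A$ act on $G$ by automorphisms with $(|A|,|G|)=1$. We say that $A$ acts coprimely on $G$. Write $\mathbf C_G(A)$ for the subgroup of elements fixed by all of $A$, and fix a prime $p$. The group $A$ permutes the irreducible $p$-Brauer characters of $G$. How many of them are fixed by every element of $A$?

The first guess is that there are as many as the fixed-point subgroup has in total:
$$|\mathrm{IBr}_A(G)|=|\mathrm{IBr}(\mathbf C_G(A))| .\tag{1}$$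
Here the subscript $A$ means "$A$-invariant". That (1) always holds is a conjecture, printed in "Characters, Correspondences And Fields Of Values Of Finite Groups" (https://core.ac.uk/download/71058654.pdf). In these notes we prove that the guess is right.

We first recall the objects. All groups are finite unless we say otherwise.

**Definition (Brauer characters).** Let $k=\overline{\mathbb F}_p$, and fix an isomorphism between $k^\times$ and the group of complex roots of unity of order prime to $p$. An element is $p$-regular if its order is prime to $p$. For a simple $kG$-module $W$ and a $p$-regular $g\in G$, lift the eigenvalues of $g$ on $W$ to complex roots of unity and add them. The resulting function $\varphi$ on the $p$-regular elements is an irreducible Brauer character, and $\mathrm{IBr}(G)$ is the set of these.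

We use the following textbook facts.

* (B1) $\varphi$ determines $W$ up to isomorphism, and $\mathrm{IBr}(G)$ is a basis of the space of complex class functions on the $p$-regular elements of $G$. So $|\mathrm{IBr}(G)|$ is the number of $p$-regular classes.
* (B2) A normal $p$-subgroup of $G$ acts trivially on every simple $kG$-module.
* (B3) If $p\nmid |G|$, then $\mathrm{IBr}(G)=\mathrm{Irr}(G)$.

For instance, $S_3$ has two irreducible Brauer characters for $p=2$ (the 2-regular classes are those of $1$ and $(123)$) and two for $p=3$ (the classes of $1$ and $(12)$).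

We write actions on the left: ${}^a\varphi(g)=\varphi(a^{-1}\cdot g)$, which is the Brauer character of the module ${}^aW$, that is, $W$ with $g$ acting as $a^{-1}\cdot g$ did. We write $[x,y]=xyx^{-1}y^{-1}$.

The ordinary analogue of (1) may be quoted.

**Theorem (GI) (Glauberman–Isaacs correspondence).** If $A$ acts coprimely on $G$, there is a canonical bijection between the $A$-invariant irreducible ordinary characters of $G$ and $\mathrm{Irr}(\mathbf C_G(A))$.

Now test the guess. If $p\nmid|G|$, in particular if $p$ divides $|A|$, then (1) is (GI) by (B3). If $G$ is a $p$-group, both sides are $1$.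

*Abelian groups.* Let $G$ be abelian with Sylow $p$-subgroup $G_p$. Then $\mathrm{IBr}(G)$ consists of the linear characters of $G/G_p$, and such a character is $A$-invariant iff it is trivial on $[G,A]$. Coprime action on abelian groups gives $G=[G,A]\times\mathbf C_G(A)$, and the same for $G_p$. So $[G,A]G_p=[G,A]\,\mathbf C_{G_p}(A)$, and the left side of (1) is the $p'$-part of $|\mathbf C_G(A)|$. The right side is the same number.

*The quaternion group.* Let $A$ be of order $3$, cyclically permuting $i,j,k$ in $G=Q_8$, and let $p\ne2$. The three nontrivial linear characters are permuted cyclically. The trivial character and the character of degree $2$ are fixed, so the left side is $2$. The fixed-point subgroup is $\{\pm1\}$, so the right side is $2$.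

*Permuted factors.* Let $A$ permute the factors of $G=H^n$ transitively, with $|A|$ prime to $|H|$. An irreducible Brauer character of $G$ is a product $\theta_1\times\dots\times\theta_n$ with $\theta_i\in\mathrm{IBr}(H)$, and it is invariant iff all $\theta_i$ are equal. The fixed points form the diagonal copy of $H$. Both sides equal $|\mathrm{IBr}(H)|$.

*Field automorphisms.* Let $G=\mathrm{SL}_2(32)$, of order $2^5\cdot3\cdot11\cdot31$, let $A$ be the group of order $5$ generated by the field automorphism $x\mapsto x^2$, and let $p=2$. By Steinberg's tensor product theorem the simple modules are $\bigotimes_{i\in I}V^{(i)}$ with $I\subseteq\mathbb Z/5$, where $V$ is the natural module and $V^{(i)}$ its twist by $x\mapsto x^{2^i}$. The group $A$ rotates $I$, so exactly $I=\emptyset$ and $I=\mathbb Z/5$ are invariant. That gives $2$. Here $\mathbf C_G(A)=\mathrm{SL}_2(2)\cong S_3$, which has two irreducible $2$-Brauer characters.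

## 2. The trace argument and the noncyclic obstacle

If $A$ acts coprimely on $G$, one of $|A|,|G|$ is odd. So one of the two groups is solvable by the Feit–Thompson theorem, and the standard facts on coprime action hold without further assumptions (Isaacs, *Finite Group Theory*, Ch. 3–4; *Character Theory of Finite Groups*, 13.8–13.9).

* (F1) $\mathbf C_{G/N}(A)=\mathbf C_G(A)N/N$ for every $A$-invariant $N\lhd G$.
* (F2) $[G,A]\lhd G$, $G=[G,A]\,\mathbf C_G(A)$ and $[G,A,A]=[G,A]$. In particular, if $A$ acts trivially on $G/N$ and on $N$, then $[G,A]\le N$, so $[G,A]=[G,A,A]=1$ and $A$ acts trivially on $G$.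
* (F3) (Glauberman's lemma) If $G$ and $A$ act compatibly on a set, meaning $a(gx)=(a\cdot g)(ax)$, and $G$ is transitive on it, then $A$ fixes a point and $\mathbf C_G(A)$ is transitive on the $A$-fixed points. In particular, every $A$-invariant conjugacy class of $G$ meets $\mathbf C_G(A)$ in exactly one class of $\mathbf C_G(A)$.

A sensible first attack counts classes instead of characters. By (F3), the $A$-invariant $p$-regular classes of $G$ correspond to the $p$-regular classes of $\mathbf C_G(A)$, and the number of the latter is $|\mathrm{IBr}(\mathbf C_G(A))|$. So (1) says that $A$ has equally many fixed points on $\mathrm{IBr}(G)$ and on the set of $p$-regular classes of $G$.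

When $A=\langle a\rangle$ is cyclic this is easy. Let $a$ act on the space of class functions on $p$-regular elements. It permutes the basis $\mathrm{IBr}(G)$, so its trace is $|\mathrm{IBr}_A(G)|$. It also permutes the basis of indicator functions of classes, so its trace is the number of $A$-invariant $p$-regular classes. This proves (1).

For general $A$ the trace argument shows that each single element of $A$ has equally many fixed points on the two sets, and there it stops: the number of points fixed by all of $A$ is not determined by these numbers. Let $A=C_q\times C_q$ with $q$ prime, let $X$ be the disjoint union of the sets $A/H$ over the $q+1$ subgroups $H$ of order $q$, and let $Y$ be the disjoint union of one regular orbit and $q$ fixed points. The identity fixes $q(q+1)=q^2+q$ points on both. A nonidentity element lies in exactly one $H$, so it fixes $q$ points of $X$; it also fixes $q$ points of $Y$. But $A$ has no fixed point on $X$, and $q$ fixed points on $Y$.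

One might next induct along a normal subgroup $B$ of $A$ with $A/B$ cyclic. Suppose $|\mathrm{IBr}_B(G)|=|\mathrm{IBr}(\mathbf C_G(B))|$ is known. The cyclic case, for $A/B$ acting on $\mathbf C_G(B)$, gives $|\mathrm{IBr}_A(\mathbf C_G(B))|=|\mathrm{IBr}(\mathbf C_G(A))|$. To conclude we would need $\mathrm{IBr}_B(G)$ and $\mathrm{IBr}(\mathbf C_G(B))$ to have equally many $A/B$-fixed points, and an equality of cardinalities does not give that.

So we induct on $G$. The proof below reduces the problem to one chief factor. If it is abelian, (GI) applies to suitable $p'$-subgroups. If it is nonabelian, then although $A$ may be far from cyclic, the stabilizer in $A$ of one simple factor induces a cyclic group on it. We shall replace $G$ by another group on which only this stabilizer acts, and there the trace argument works.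

## 3. Clifford theory forces a central character

For $N\lhd G$, $G$ acts on $\mathrm{IBr}(N)$ by ${}^g\theta(n)=\theta(g^{-1}ng)$. We write $G_\theta$ for the stabilizer and $\mathrm{IBr}(G|\theta)$ for the set of $\psi\in\mathrm{IBr}(G)$ such that $\theta$ is a constituent of $\psi_N$. By Clifford theory $\psi_N$ comes from a semisimple module whose constituents form one $G$-orbit, and induction is a bijection $\mathrm{IBr}(G_\theta|\theta)\to\mathrm{IBr}(G|\theta)$. If $Z$ is a $p'$-group, we identify homomorphisms $Z\to k^\times$ with complex linear characters.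

To count characters over $\theta$ by induction, one must count the characters of $G_\theta$ over an invariant $\theta$. These are not the characters of $G_\theta/N$; they are those of a central extension of $G_\theta/N$ with a prescribed character on the central subgroup. So the statement to be proved by induction should carry such a character.

**Theorem A.** Let $A$ act coprimely on $G$, let $Z\le\mathbf Z(G)$ be a $p'$-subgroup on which $A$ acts trivially, and let $\lambda\in\mathrm{Irr}(Z)$. Then
$$|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}(\mathbf C_G(A)|\lambda)|.$$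

The case $Z=1$ is (1), so Theorem A proves the conjecture for all $A$, $G$ and $p$. The $Q_8$ example refines well: for $Z=\{\pm1\}$ and either $\lambda$, both sides are $1$.

**Clifford formula.** Let $A,G,Z,\lambda$ be as in Theorem A, $C=\mathbf C_G(A)$, and let $Z\le N\lhd G$ with $N$ $A$-invariant. Then
$$|\mathrm{IBr}_A(G|\lambda)|=\sum_\theta|\mathrm{IBr}_A(G_\theta|\theta)|,\tag{2}$$
where $\theta$ runs over representatives of the $C$-orbits on $\mathrm{IBr}_A(N|\lambda)$.

*Proof.* Let $\psi\in\mathrm{IBr}_A(G|\lambda)$. The constituents of $\psi_N$ all lie over $\lambda$ because $Z$ is central. They form a set on which $G$ is transitive and $A$ acts compatibly, since ${}^a({}^g\theta)={}^{a\cdot g}({}^a\theta)$. By (F3) there is an $A$-invariant constituent, and it is unique up to $C$-conjugacy. So each $\psi$ is counted over exactly one representative $\theta$. If $\theta$ is $A$-invariant, then $G_\theta$ is $A$-invariant and induction $\mathrm{IBr}(G_\theta|\theta)\to\mathrm{IBr}(G|\theta)$ commutes with $A$. So the $A$-invariant $\psi$ over $\theta$ number $|\mathrm{IBr}_A(G_\theta|\theta)|$.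 $\square$

## 4. Good classes, and cyclic actions over a central character

The aim is to redo the trace argument of Section 2 over $\lambda$. Some classes then drop out.

**Definition.** Let $Z\le\mathbf Z(G)$ be a $p'$-group and $\lambda\in\mathrm{Irr}(Z)$. An element $xZ\in G/Z$ is $\lambda$-good if $\lambda([x,g])=1$ for all $g\in G$ with $[x,g]\in Z$.

This depends only on $xZ$, since $Z$ is central, and is constant on classes of $G/Z$. Example: $G=Q_8$, $Z=\{\pm1\}$, $\lambda$ faithful, $p\neq 2$. Since $[i,j]=-1$ and similarly for the other pairs, only the identity of $G/Z$ is good. Indeed there is one irreducible character over $\lambda$. For $\lambda=1$ all four elements are good, and there are four characters.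

**Lemma 1.** Let $Z\le\mathbf Z(G)$ be a $p'$-group and $\lambda\in\mathrm{Irr}(Z)$.

(a) $|\mathrm{IBr}(G|\lambda)|$ is the number of classes of $p$-regular $\lambda$-good elements of $G/Z$. Hence $|\mathrm{IBr}(G|\lambda^m)|=|\mathrm{IBr}(G|\lambda)|$ if $\gcd(m,|Z|)=1$.

(b) Let $A$ act coprimely on $G$ and trivially on $Z$, and suppose that the group of automorphisms of $G$ induced by $A$ is cyclic. Then $|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}(\mathbf C_G(A)|\lambda)|$.

*Proof of (a).* Let $F_\lambda$ be the space of complex class functions $f$ on the $p$-regular elements of $G$ with $f(zx)=\lambda(z)f(x)$ for $z\in Z$; note that $zx$ is $p$-regular when $x$ is. Decomposing under translation by $Z$, the space of all class functions on $p$-regular elements is $\bigoplus_\mu F_\mu$ over $\mu\in\mathrm{Irr}(Z)$. On a simple module over $\mu$, $z$ acts as the scalar $\mu(z)$, so $\mathrm{IBr}(G|\mu)\subset F_\mu$. Since $\mathrm{IBr}(G)=\bigsqcup_\mu\mathrm{IBr}(G|\mu)$ is a basis of the whole space, $\mathrm{IBr}(G|\lambda)$ is a basis of $F_\lambda$.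

We compute $\dim F_\lambda$ in another way. The $p$-regular elements are partitioned into the sets $X=\{zgxg^{-1}:z\in Z,\ g\in G\}$. These correspond to the $p$-regular classes of $G/Z$, because $Z$ is a $p'$-group and so $x$ is $p$-regular iff $xZ$ is. A function in $F_\lambda$ supported on $X$ satisfies $f(zgxg^{-1})=\lambda(z)f(x)$, so these functions form a space of dimension at most $1$. A nonzero one exists iff the formula is consistent, that is, iff $zgxg^{-1}=z'g'xg'^{-1}$ implies $\lambda(z)=\lambda(z')$. Moving everything to one side, this means that $zgxg^{-1}=x$ implies $\lambda(z)=1$. Now $zgxg^{-1}=x$ says $z=xgx^{-1}g^{-1}=[x,g]$. So the condition is that $xZ$ is $\lambda$-good. As $F_\lambda$ is the direct sum of these spaces, the count follows. Finally, $\lambda([x,g])$ has order dividing $|Z|$, so for $\gcd(m,|Z|)=1$ we have $\lambda^m([x,g])=1$ iff $\lambda([x,g])=1$; the good elements are the same for $\lambda$ and $\lambda^m$.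

*Proof of (b).* Let $C=\mathbf C_G(A)$, and let $a\in A$ induce a generator of the cyclic group. Since $A$ fixes $Z$, $a$ acts on $F_\lambda$. It permutes the basis $\mathrm{IBr}(G|\lambda)$, so its trace is $|\mathrm{IBr}_A(G|\lambda)|$.

For each good $X$ let $f_X$ span the functions of $F_\lambda$ supported on $X$. The $f_X$ form a basis, $a$ permutes the good sets, and ${}^af_X$ is a multiple of $f_{a\cdot X}$. Suppose $a\cdot X=X$. The corresponding class of $G/Z$ is then $A$-invariant, so by (F3) it meets $\mathbf C_{G/Z}(A)$, which is $C/Z$ by (F1). So it contains $xZ$ with $x\in C$, and $x\in X$. Normalize $f_X(x)=1$. Then ${}^af_X(x)=f_X(a^{-1}\cdot x)=f_X(x)=1$, so ${}^af_X=f_X$. Hence the trace is the number of $A$-invariant $p$-regular $\lambda$-good classes of $G/Z$.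

By (F3) and (F1), the $A$-invariant $p$-regular classes of $G/Z$ correspond to the $p$-regular classes of $C/Z$. By (a) for $C$, it remains to show that for $x\in C$, $xZ$ is $\lambda$-good in $G/Z$ iff it is $\lambda$-good in $C/Z$. Let $H=\{g\in G:[x,g]\in Z\}$, an $A$-invariant subgroup. For $g,h\in H$ we have $[x,gh]=[x,g]\,g[x,h]g^{-1}=[x,g][x,h]$, so $g\mapsto\lambda([x,g])$ is a homomorphism on $H$. As $A$ fixes $x$ and $Z$, we have $\lambda([x,a\cdot g])=\lambda(a\cdot[x,g])=\lambda([x,g])$, so the homomorphism is trivial on $[H,A]$. Since $H=[H,A]\,\mathbf C_H(A)$ by (F2), it is trivial on $H$ iff it is trivial on $H\cap C$. This is the claim. $\square$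

## 5. Replacing a normal subgroup by a central $p'$-subgroup

The next lemma converts characters over an invariant $\theta\in\mathrm{IBr}(N)$ into characters over a central character, compatibly with $A$.

**Lemma 2.** Let $A$ act coprimely on $G$, $N\lhd G$ $A$-invariant, and $\theta\in\mathrm{IBr}(N)$ invariant under $G$ and $A$. There are a finite group $\hat G$ on which $A$ acts coprimely, a central cyclic $p'$-subgroup $\hat Z$ of $\hat G$ on which $A$ acts trivially, a faithful $\hat\lambda\in\mathrm{Irr}(\hat Z)$, and an $A$-equivariant isomorphism $\hat G/\hat Z\cong G/N$, such that for every $N\le H\le G$, with $\hat H$ the preimage of $H/N$ in $\hat G$, there is a bijection $\mathrm{IBr}(H|\theta)\to\mathrm{IBr}(\hat H|\hat\lambda)$; for $H=G$ it is $A$-equivariant.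

*Proof.* Let $\rho:N\to GL(V)$ afford $\theta$.

**(i) A central extension by $k^\times$.** Put
$$E=\{(g,T)\in G\times GL(V):\ T\rho(n)T^{-1}=\rho(gng^{-1})\ \ \forall n\in N\}.$$
Since $\theta$ is $G$-invariant, every $g$ occurs, so $E\to G$ is onto. By Schur's lemma its kernel is the group of pairs $(1,c)$ with $c\in k^\times$, which we write as $k^\times$; it is central. Let $N_0=\{(n,\rho(n)):n\in N\}\le E$. It is normal, because $(g,T)(n,\rho(n))(g,T)^{-1}=(gng^{-1},\rho(gng^{-1}))$, and $N_0\cap k^\times=1$. Put $\bar E=E/N_0$. As $N_0k^\times$ is the preimage of $N$ in $E$, $\bar E$ is a central extension of $G/N$ by $k^\times$.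

**(ii) The action of $A$ on it.** Since $\theta$ is $A$-invariant, for $a\in A$ there is $D(a)\in GL(V)$ with $D(a)\rho(n)D(a)^{-1}=\rho(a\cdot n)$, unique up to a scalar. So $D(a)D(b)\in k^\times D(ab)$. Put
$$a\cdot(g,T)=(a\cdot g,\ D(a)TD(a)^{-1}).$$
This lies in $E$: conjugating $\rho(n)$ by $D(a)TD(a)^{-1}$ gives successively $\rho(a^{-1}\cdot n)$, $\rho(g(a^{-1}\cdot n)g^{-1})$ and $\rho((a\cdot g)n(a\cdot g)^{-1})$. Scalars do not affect conjugation, so this is an action of $A$. It fixes $k^\times$ elementwise and sends $(n,\rho(n))$ to $(a\cdot n,\rho(a\cdot n))$, so it stabilizes $N_0$. Hence $A$ acts on $\bar E$, trivially on $k^\times$, and naturally on $\bar E/k^\times=G/N$.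

**(iii) Translating modules.** Let $W$ be a $kG$-module with $W_N$ a direct sum of copies of $V$; every simple module over $\theta$ is of this kind, since $\theta$ is $G$-invariant. Put $U(W)=\mathrm{Hom}_{kN}(V,W)$ with $(g,T)f=gfT^{-1}$. This map is again $kN$-linear, because $T^{-1}\rho(n)=\rho(g^{-1}ng)T^{-1}$ gives $gfT^{-1}\rho(n)=g(g^{-1}ng)fT^{-1}=n\,gfT^{-1}$. The subgroup $N_0$ acts trivially, since $nf\rho(n)^{-1}=f$, and $c\in k^\times$ acts as $c^{-1}$. So $U(W)$ is a $k\bar E$-module on which each $c$ acts as $c^{-1}$. Evaluation $v\otimes f\mapsto f(v)$ is an isomorphism $V\otimes U(W)\to W$, where $g$ acts on the left as $T\otimes(g,T)$, because $(gfT^{-1})(Tv)=gf(v)$.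

Conversely, let $U$ be a finite-dimensional $k\bar E$-module on which each $c\in k^\times$ acts as $c^{-1}$. Let $g$ act on $V\otimes U$ as $T\otimes(g,T)$. Replacing $T$ by $cT$ changes nothing, so this is a $kG$-module. On $N$ we may take $T=\rho(n)$, and then $(n,\rho(n))\in N_0$ is trivial on $U$, so $V\otimes U$ is a sum of copies of $V$. The map $u\mapsto(v\mapsto v\otimes u)$ identifies $U$ with $\mathrm{Hom}_{kN}(V,V\otimes U)$, compatibly with $\bar E$, since $g(T^{-1}v\otimes u)=v\otimes(g,T)u$. So $W\mapsto U(W)$ and $U\mapsto V\otimes U$ are mutually inverse on isomorphism classes. They respect submodules, so simple modules correspond to simple modules. The same argument works for every $H$ between $N$ and $G$, with the preimage of $H/N$ in $\bar E$.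

**(iv) Equivariance.** For $f\in U(W)$, the map $fD(a)^{-1}$ is a $kN$-map $V\to{}^aW$: indeed $(a^{-1}\cdot n)fD(a)^{-1}=f\rho(a^{-1}\cdot n)D(a)^{-1}=fD(a)^{-1}\rho(n)$. The element $(g,T)$ acts on it in $U({}^aW)$ by
$$(a^{-1}\cdot g)fD(a)^{-1}T^{-1}=\big[(a^{-1}\cdot g)f(D(a)^{-1}TD(a))^{-1}\big]D(a)^{-1}=\big[(a^{-1}\cdot(g,T))f\big]D(a)^{-1}.$$
So $f\mapsto fD(a)^{-1}$ is an isomorphism ${}^aU(W)\to U({}^aW)$.

**(v) Cutting down to a finite group.** A finitely generated subgroup $S$ of $\bar E$ is finite: $S\cap k^\times$ has finite index in $S$, so it is finitely generated, and it is abelian and torsion. Take finitely many representatives of $\bar E/k^\times$ and let $F$ be generated by their $A$-orbits. Then $F$ is finite and $A$-invariant, and $Fk^\times=\bar E$. Let $\pi$ be the set of primes dividing $|A|$. Since $F/(F\cap k^\times)\cong G/N$ is a $\pi'$-group, the Hall $\pi$-subgroup of $F\cap k^\times$ is a central Hall $\pi$-subgroup of $F$. By Schur–Zassenhaus it has a complement, and as it is central, it is a direct factor with complement $\hat G:=O_{\pi'}(F)$.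 Then $\hat G$ is $A$-invariant of order coprime to $|A|$, and $\hat Gk^\times=\bar E$. Put $\hat Z=\hat G\cap k^\times$ and $\hat\lambda(c)=c^{-1}$. A finite subgroup of $k^\times$ is a cyclic $p'$-group, $\hat\lambda$ is faithful, $A$ fixes $\hat Z$ elementwise, and $\hat G/\hat Z\cong\bar E/k^\times=G/N$ as $A$-groups. A $k\hat G$-module on which $\hat Z$ acts by $\hat\lambda$ extends uniquely to a $k\bar E$-module on which every $c\in k^\times$ acts as $c^{-1}$. So restriction to $\hat G$, and to $\hat H$, turns (iii) and (iv) into the required bijections. $\square$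

Example: for $G=Q_8$, $N=\{\pm1\}$, $p\ne2$ and $\theta=\lambda$ faithful, $E=Q_8\times k^\times$ and $\bar E=(Q_8\times k^\times)/\langle(-1,-1)\rangle$. The image of $Q_8$ may serve as $\hat G$.

**Definition (the pairing of $\theta$).** In the situation of Lemma 2, forgetting $A$, let $x,y\in G$ with $[x,y]\in N$. Let $\langle x,y\rangle_\theta\in k^\times$ be the commutator of lifts of $xN,yN$ to $\bar E$.

Since $k^\times$ is central in $\bar E$, this depends only on $xN$ and $yN$. Concretely, if $(x,P(x)),(y,P(y))\in E$, the commutator of these pairs is $([x,y],[P(x),P(y)])$. Dividing by $([x,y],\rho([x,y]))\in N_0$ we get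
$$[P(x),P(y)]=\langle x,y\rangle_\theta\,\rho([x,y]).\tag{3}$$
For fixed $x$ the pairing is a homomorphism $\mathbf C_{G/N}(xN)\to k^\times$ in $y$. On abelian subgroups of $G/N$ it is bimultiplicative and alternating. Call $xN$ $\theta$-good if $\langle x,y\rangle_\theta=1$ for all $yN\in\mathbf C_{G/N}(xN)$.

If $N=Z$ is a central $p'$-group and $\theta=\lambda$, we may take $P(x)=1$ for all $x$, and (3) gives $\langle x,y\rangle_\lambda=\lambda([x,y])^{-1}$. So the new notion of good agrees with that of Section 4.

**Lemma 3.** (a) If $\theta\in\mathrm{IBr}(N)$ is $G$-invariant, then $|\mathrm{IBr}(G|\theta)|$ is the number of classes of $p$-regular $\theta$-good elements of $G/N$.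

(b) If moreover $A$ acts coprimely on $G$ (with $N$ $A$-invariant), fixes $\theta$ and acts trivially on $G/N$, then every element of $\mathrm{IBr}(G|\theta)$ is $A$-invariant.

*Proof.* (a) By Lemma 2 with trivial $A$, $|\mathrm{IBr}(G|\theta)|=|\mathrm{IBr}(\hat G|\hat\lambda)|$, and Lemma 1(a) counts the latter by $p$-regular $\hat\lambda$-good classes of $\hat G/\hat Z\cong G/N$. If $\hat x,\hat y\in\hat G$ lift $xN,yN$ and commute modulo $\hat Z$, then $[\hat x,\hat y]=\langle x,y\rangle_\theta$, and since $\hat\lambda$ is faithful, $\hat\lambda([\hat x,\hat y])=1$ iff $\langle x,y\rangle_\theta=1$. So the good elements correspond.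

(b) In Lemma 2, $A$ acts trivially on $\hat G/\hat Z$ and on $\hat Z$, so trivially on $\hat G$ by (F2). Hence $A$ fixes every element of $\mathrm{IBr}(\hat G|\hat\lambda)$, and the bijection is $A$-equivariant. $\square$

Example: $G=\mathrm{SL}_2(3)$, $N=Q_8$, $\theta$ of degree $2$. As $G/N$ is cyclic of order $3$, the pairing is trivial and all elements are good. For $p\ne2,3$ there are three irreducible characters over $\theta$. For $p=3$ only the identity of $G/N$ is $p$-regular, so there is one.

## 6. The two inputs: ordinary characters over $\lambda$, and automorphisms of simple groups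

The correspondence (GI) does not mention $\lambda$. The following lemma adds it, at the level of numbers.

**Lemma 4.** Let $A$ act coprimely on $H$ and trivially on $Z\le\mathbf Z(H)$, and let $\lambda\in\mathrm{Irr}(Z)$. Then $|\mathrm{Irr}_A(H|\lambda)|=|\mathrm{Irr}(\mathbf C_H(A)|\lambda)|$.

*Proof.* Induct on the order $o(\lambda)$. Let $Y=\ker\lambda$; then $\mathrm{Irr}(Z/Y)=\langle\lambda\rangle$. By (F1), $\mathbf C_{H/Y}(A)=\mathbf C_H(A)/Y$. Apply (GI) to $H/Y$ and sort characters by their constituent on the central subgroup $Z/Y$: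
$$\sum_{\mu\in\langle\lambda\rangle}|\mathrm{Irr}_A(H|\mu)|=\sum_{\mu\in\langle\lambda\rangle}|\mathrm{Irr}(\mathbf C_H(A)|\mu)|.$$
The $\mu$ with $o(\mu)<o(\lambda)$ contribute equally to both sides by induction. The remaining $\mu$ are the generators of $\langle\lambda\rangle$. They are Galois conjugate, and Galois conjugation commutes with $A$. So $|\mathrm{Irr}_A(H|\mu)|$ takes the same value for all generators $\mu$, and so does $|\mathrm{Irr}(\mathbf C_H(A)|\mu)|$. Hence the two values agree. $\square$

The second input is the only use of the classification of finite simple groups (CFSG).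

**Lemma 5.** If $T$ is nonabelian simple and $X\le\mathrm{Aut}(T)$ with $(|X|,|T|)=1$, then $X$ is cyclic.

*Proof.* $X\cap\mathrm{Inn}(T)=1$, so $X$ embeds in $\mathrm{Out}(T)$, and $|X|$ is odd because $|T|$ is even. If $T$ is alternating, sporadic or the Tits group, $\mathrm{Out}(T)$ is a $2$-group, so $X=1$.

Otherwise $T$ is of Lie type over $\mathbb F_q$. We use the following from Gorenstein–Lyons–Solomon, *The Classification of the Finite Simple Groups, Number 3*, Theorem 2.5.12. There is a normal subgroup $O=\mathrm{Outdiag}(T)$ of $\mathrm{Out}(T)$, which is a $2$-group except that $|O|=\gcd(l,q-\epsilon)$ for $T=\mathrm{PSL}^\epsilon_l(q)$ and $|O|=\gcd(3,q-\epsilon)$ for $T=E_6^\epsilon(q)$. The quotient $\mathrm{Out}(T)/O$ is cyclic, or $T$ is untwisted and the quotient is $\Phi\times\Gamma$ with $\Phi$ cyclic and $|\Gamma|\in\{1,2,6\}$, with $|\Gamma|=6$ only for $T=D_4(q)$.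

We claim that every prime $t$ dividing $|O|$ divides $|T|$. This is clear for $t=2$. Let $t$ be odd.

* Let $T=\mathrm{PSL}_l^\epsilon(q)$ and $t\mid d=\gcd(l,q-\epsilon)$. Then $l\ge3$, so $|T|$ is a multiple of $(q^2-1)(q^3-\epsilon)/d$. Since $q-\epsilon$ divides both $q^2-1$ and $q^3-\epsilon$, $|T|$ is a multiple of $(q-\epsilon)^2/d=(q-\epsilon)\cdot\frac{q-\epsilon}{d}$, so of $q-\epsilon$. Hence $t\mid|T|$.
* Let $T=E_6^\epsilon(q)$ and $t=3$. Then $|T|$ is a multiple of $q(q^2-1)(q^8-1)/\gcd(3,q-\epsilon)$. The denominator divides $q^2-1$, so $|T|$ is a multiple of $q(q^8-1)$, which is divisible by $3$.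

So $|X|$ is coprime to $|O|$, and $X$ embeds in $\mathrm{Out}(T)/O$. If that group is cyclic we are done. Otherwise it is $\Phi\times\Gamma$. Now $|X|$ is odd, and it is coprime to $3$ when $T=D_4(q)$, whose order is divisible by $3$. So the image of $X$ in $\Gamma$ is trivial, and $X$ embeds in the cyclic group $\Phi$. $\square$

## 7. Reduction to one chief factor

We now prove Theorem A. Suppose it is false, and let $(G,A,Z,\lambda)$ be a counterexample with $|G:Z|$ minimal. Let $C=\mathbf C_G(A)\ge Z$. Then $A$ acts nontrivially on $G$.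

**Step 1. If $Z<N\lhd G$ with $N$ $A$-invariant, then $G=NC$.** This step shows that $A$ acts trivially above any such $N$. Let $\theta\in\mathrm{IBr}_A(N|\lambda)$ and apply Lemma 2 to $(G_\theta,N,\theta)$. Since $|\hat G:\hat Z|=|G_\theta:N|<|G:Z|$, minimality gives
$$|\mathrm{IBr}_A(G_\theta|\theta)|=|\mathrm{IBr}_A(\hat G|\hat\lambda)|=|\mathrm{IBr}(\mathbf C_{\hat G}(A)|\hat\lambda)|.$$
The group $\mathbf C_{\hat G}(A)$ contains $\hat Z$. By (F1), used in $\hat G$ and in $G_\theta$, it is the preimage of $\mathbf C_{G_\theta/N}(A)=NC_\theta/N$. So Lemma 2 with $H=NC_\theta$ says that the right side is $|\mathrm{IBr}(NC_\theta|\theta)|$. By (2),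
$$|\mathrm{IBr}_A(G|\lambda)|=\sum_\theta|\mathrm{IBr}(NC_\theta|\theta)|,\tag{4}$$
with $\theta$ over $C$-orbit representatives on $\mathrm{IBr}_A(N|\lambda)$.

Now let $M=NC$. Then $\mathbf C_M(A)=C$ and $M_\theta=NC_\theta$, since $N$ fixes $\theta$. By (2) for $M$, $|\mathrm{IBr}_A(M|\lambda)|=\sum_\theta|\mathrm{IBr}_A(NC_\theta|\theta)|$ over the same $\theta$. As $A$ acts trivially on $NC_\theta/N$, Lemma 3(b) lets us drop the subscript $A$ in each term, so $|\mathrm{IBr}_A(M|\lambda)|$ equals (4). If $M<G$, minimality gives $|\mathrm{IBr}_A(M|\lambda)|=|\mathrm{IBr}(C|\lambda)|$, so $|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}(C|\lambda)|$ and $G$ is not a counterexample. Hence $M=G$.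

**Step 2. The chief factor.** This step isolates the part of $G$ on which $A$ acts nontrivially. Let $K=[G,A]$ and $N=KZ$. By (F2), $K=[K,A]$. We have $K\not\le Z$, since otherwise $K=[K,A]=1$ and $A$ acts trivially. If $Z<N_1\lhd G$ is $A$-invariant, then $G=N_1C$ by Step 1, so $A$ acts trivially on $G/N_1$ and $K\le N_1$. Hence $N\le N_1$. So $N/Z$ is a minimal normal subgroup of $(G/Z)\rtimes A$, $G=NC=KC$, and $A$ acts trivially on $G/K$. In particular $N/Z$ is elementary abelian or a direct product of nonabelian simple groups. We treat the two cases in turn.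

## 8. Abelian $N/Z$: comparing two pairings on $p'$-subgroups

Let $N/Z$ be an elementary abelian $q$-group.

**Step 3. The case $q=p$.** Here the factor is invisible to Brauer characters. Since $Z$ is a central $p'$-group, $N=Z\times P$ with $P=O_p(N)$, an $A$-invariant normal subgroup of $G$. By (B2) $P$ acts trivially on all simple $kG$-modules, and $C\cap P$ acts trivially on all simple $kC$-modules. Identify $ZP/P$ with $Z$. Since $|G/P:ZP/P|=|G:N|<|G:Z|$, minimality and (F1) give
$$|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}_A(G/P|\lambda)|=|\mathrm{IBr}(CP/P|\lambda)|=|\mathrm{IBr}(C/(C\cap P)|\lambda)|=|\mathrm{IBr}(C|\lambda)|,$$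
a contradiction.

**Step 4. The case $q\neq p$.** Now $N$ is a $p'$-group. We show first that there is only one $\theta$ to consider, and then that $\theta$ and $\lambda$ have the same good elements.

Since $K=[K,A]$, we have $N/Z=[N/Z,A]$. As $N/Z$ is abelian, $N/Z=[N/Z,A]\times\mathbf C_{N/Z}(A)$, so $\mathbf C_{N/Z}(A)=1$. Hence $C\cap N=Z$, and $C/Z\cong NC/N=G/N$. By Lemma 4, $|\mathrm{IBr}_A(N|\lambda)|=|\mathrm{Irr}_A(N|\lambda)|=|\mathrm{Irr}(Z|\lambda)|=1$. Let $\theta$ be the unique element. It is $C$-invariant, because $C$ commutes with $A$ and so acts on $\mathrm{IBr}_A(N|\lambda)$; hence it is invariant under $G=NC$. (In the example $N=Q_8$, $|A|=3$, $\lambda$ faithful, $\theta$ is the character of degree $2$.)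

By (2) and Lemma 3(b), $|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}(G|\theta)|$. By Lemma 3(a) this is the number of $p$-regular $\theta$-good classes of $G/N\cong C/Z$, while $|\mathrm{IBr}(C|\lambda)|$ is the number of $p$-regular $\lambda$-good classes of $C/Z$. For $x,y\in C$, $[x,y]\in N$ iff $[x,y]\in Z$. So it suffices to show that, for $x,y\in C$ with $[x,y]\in Z$ and $xZ$ $p$-regular,
$$\langle x,y\rangle_\theta=1\iff\langle x,y\rangle_\lambda=1.\tag{5}$$

We cannot apply (GI) to $G$, which need not be a $p'$-group. But (5) involves only two elements, and it can be moved into a $p'$-subgroup. Both sides are homomorphisms in $yZ\in\mathbf C_{C/Z}(xZ)$ with values in $k^\times$, which has no elements of order $p$. So they are trivial on the $p$-part of $yZ$, and we may replace $yZ$ by its $p'$-part. Then $T=\langle xZ,yZ\rangle\le C/Z$ is an abelian $p'$-group. Let $H_0\le C$ be its preimage. Then $NH_0$ is an $A$-invariant $p'$-group, and $\mathbf C_{NH_0}(A)=C\cap NH_0=(C\cap N)H_0=ZH_0=H_0$. Since $\theta$ is the only $A$-invariant character of $N$ over $\lambda$ and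 $A$ acts trivially on $NH_0/N$, formula (2) and Lemma 3(b) give the first equality in
$$|\mathrm{Irr}(NH_0|\theta)|=|\mathrm{Irr}_A(NH_0|\lambda)|=|\mathrm{Irr}(H_0|\lambda)|,$$
and Lemma 4 gives the second.

Both pairings restrict to alternating pairings on the abelian $p'$-group $T\cong NH_0/N\cong H_0/Z$. By Lemma 3(a), the outer terms are the numbers of good elements of $T$ for the two pairings. In an abelian group, the good elements are the radical $\{t\in T:\langle t,s\rangle=1\ \forall s\in T\}$. So the two radicals have the same order.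

For either pairing, let $\langle x,y\rangle$ have order $m$. The map $t\mapsto(\langle t,y\rangle,\langle t,x\rangle)$ sends $x^iy^j$ to $(\langle x,y\rangle^i,\langle x,y\rangle^{-j})$, so it is a homomorphism from $T$ onto $\mu_m\times\mu_m$, where $\mu_m$ is the group of $m$-th roots of unity in $k^\times$. Its kernel is the radical, because $x$ and $y$ generate $T$. So the radical has index $m^2$. Hence $\langle x,y\rangle_\theta$ and $\langle x,y\rangle_\lambda$ have the same order, which gives (5). So $G$ is not a counterexample, a contradiction.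

## 9. Nonabelian $N/Z$: an auxiliary group with cyclic action

Let $N/Z$ be a direct product of nonabelian simple groups. Here is the model for what follows. Let $D=\mathrm{SL}_2(32)$ and let $A=C_5\times C_5$ act on $G=D^5$, the first factor permuting coordinates cyclically, the second acting on all coordinates by the field automorphism $x\mapsto x^2$. The group $A$ is not cyclic. But an $A$-invariant character of $G$ is $\theta_1\times\dots\times\theta_1$ with $\theta_1$ invariant under the stabilizer $B\cong C_5$ of the first factor, and $\mathbf C_G(A)$ is the diagonal copy of $\mathbf C_D(B)$. So the question for $(G,A)$ is the same as for $(D,B)$, where the acting group is cyclic. In general $G$ is larger than $K$, its centre interferes, and we must attach $C$ to $D$ to get the right group.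

### 9.1. The subgroups $K$ and $D$

**Step 5. $K$ is a central product of perfect groups.** This step lifts the simple factors to $K$. Put $Z_1=K\cap Z$. Since $K/Z_1\cong N/Z$ is perfect, $K=K'Z_1$. So $A$ acts trivially on $K/K'$, and $K=[K,A]\le K'$; thus $K$ is perfect. As $K/Z_1$ has trivial center, $\mathbf Z(K)=Z_1$. Write $K/Z_1=\prod_{\omega\in\Omega}T_\omega$ with $T_\omega$ simple, let $\hat T_\omega\le K$ be the preimage of $T_\omega$, and put $K_\omega=\hat T_\omega'$.

* Since $T_\omega$ is perfect, $\hat T_\omega=K_\omega Z_1$. Hence $K_\omega=(K_\omega Z_1)'=K_\omega'$ is perfect and maps onto $T_\omega$.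
* Let $\omega\ne\omega'$. Then $[K_\omega,K_{\omega'}]\le Z_1$ is central, so for fixed $y\in K_{\omega'}$ the map $x\mapsto[x,y]$ is a homomorphism from the perfect group $K_\omega$ to the abelian group $Z_1$. It is trivial. So $[K_\omega,K_{\omega'}]=1$.
* Since $K=Z_1\prod_\omega K_\omega$ with commuting factors, $K=K'=\prod_\omega K_\omega$.

**Step 6. A block $D$ normalized by $C$.** This step groups the factors so that $A$ permutes the groups and $C$ preserves each of them. By minimality of $N/Z$, $G$ and $A$ together permute $\Omega$ transitively. Since $G=KC$ and $K$ normalizes each $T_\omega$, the set $\Omega$ is transitive under $C$ and $A$; these two actions commute, as $A$ fixes $C$ elementwise.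

Fix $\omega\in\Omega$, and put $\Delta=A\omega$, $B=A_\omega$, $n=|A:B|$. The stabilizer of $\Delta$ in $C$ acts on $\Delta$ and commutes with the transitive action of $A$. The centralizer of that action in $\mathrm{Sym}(\Delta)$ is isomorphic to $\mathbf N_A(B)/B$, whose order is coprime to $|C|$. So the stabilizer of $\Delta$ in $C$ fixes $\Delta$ pointwise.

Let $\Omega_0=C\omega$. Every $A$-orbit on $\Omega$ has the form $c\Delta=Ac\omega$ with $c\in C$, so it meets $\Omega_0$. If $c\omega$ and $c'\omega$ lie in the same $A$-orbit, then $c\Delta=c'\Delta$, so $c^{-1}c'$ stabilizes $\Delta$ and fixes $\omega$, and $c\omega=c'\omega$. So each $A$-orbit meets $\Omega_0$ in exactly one point. All points of $\Omega_0$ have stabilizer $B$ in $A$, since $C$ and $A$ commute on $\Omega$. With representatives $a_1=1,a_2,\dots,a_n$ of the cosets $aB$ in $A$,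
$$\Omega=\bigsqcup_{i=1}^n a_i\Omega_0 .$$

Let $D=\prod_{\omega'\in\Omega_0}K_{\omega'}$. It is perfect, and it is normalized by $C$, which permutes $\Omega_0$, and by $B$, which fixes each point of $\Omega_0$. The groups $a_i\cdot D$ commute pairwise, $K=\prod_ia_i\cdot D$, and $K/Z_1$ is the direct product of the images of the $a_i\cdot D$.

We claim that $\mathbf Z(D)=Z_1$. First, $\mathbf Z(D)$ centralizes $D$ and all other $a_i\cdot D$, so it centralizes $K$; hence $\mathbf Z(D)=D\cap Z_1$. Since $A$ fixes $Z_1$ elementwise, $a_i\cdot D\cap Z_1=D\cap Z_1$ for all $i$. Let $z\in Z_1$, and write $z=\prod x_i$ with $x_i\in a_i\cdot D$. The product is direct modulo $Z_1$, so all $x_i\in Z_1$. Then $x_i\in a_i\cdot D\cap Z_1=D\cap Z_1$, and $z\in D$. So $Z_1\le D$, which proves the claim.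

**Step 7. $B$ induces a cyclic group on $D$.** Let $B_0$ be the kernel of $B\to\mathrm{Aut}(T_\omega)$. Then $B/B_0$ acts faithfully and coprimely on $T_\omega$, so it is cyclic by Lemma 5. For $c\in C$, conjugation by $c$ maps $T_\omega$ to $T_{c\omega}$ and commutes with $B$. So $B_0$ acts trivially on $T_{\omega'}$ for all $\omega'\in\Omega_0$, that is, on $D/Z_1$. For $b\in B_0$ the map $d\mapsto(b\cdot d)d^{-1}$ is then a homomorphism from the perfect group $D$ to the central subgroup $Z_1$, so it is trivial. Thus $B_0$ acts trivially on $D$.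

**Step 8. The fixed points of $A$ on $K$ and of $B$ on $D$.** Define
$$\varphi:\mathbf C_D(B)\to\mathbf C_K(A),\qquad\varphi(d)=\prod_{i=1}^na_i\cdot d .$$
As $d$ is fixed by $B$, $a_i\cdot d$ depends only on the coset $a_iB$. An element of $A$ permutes these cosets, so it permutes the commuting factors, and $\varphi(d)$ is fixed by $A$. Since the groups $a_i\cdot D$ commute pairwise, $\varphi$ is a homomorphism. For $c\in C$ we have $c(a_i\cdot d)c^{-1}=a_i\cdot(cdc^{-1})$, so $\varphi$ is $C$-equivariant for conjugation. For $z\in Z_1$ we have $\varphi(z)=z^n$. We claim that $\varphi$ is an isomorphism.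

* Injective: if $\varphi(d)=1$, then modulo $Z_1$ each factor is trivial, so $d\in Z_1$ and $d^n=1$. As $n$ divides $|A|$, it is coprime to $|Z_1|$, and $d=1$.
* Surjective: let $u\in\mathbf C_K(A)$, with image $\prod a_i\cdot\bar d_i$ in $K/Z_1$, $\bar d_i\in D/Z_1$. Comparing components in the image of $a_j\cdot D$ after applying $a_j$ gives $\bar d_j=\bar d_1$. Comparing components in $D/Z_1$ after applying $b\in B$ gives $\bar d_1\in\mathbf C_{D/Z_1}(B)$. By (F1) lift $\bar d_1$ to $d\in\mathbf C_D(B)$. Then $u\in\varphi(d)Z_1$, and $Z_1=\varphi(Z_1)$ because $n$ is coprime to $|Z_1|$.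

Moreover $\varphi(d)$ and $d$ induce the same conjugation on $D$, because $a_i\cdot d$ centralizes $D$ for $i\ge2$. Put $L=C\cap N$. Since $N=KZ$ and $Z\le C$, $L=\mathbf C_K(A)Z$.

The formula $\varphi(z)=z^n$ shows how the center interferes. Take $D=\mathrm{SL}_3(4)$, of order $2^6\cdot3^3\cdot5\cdot7$ and with center of order $3$, and let $A$ of order $11$ permute cyclically the factors of the central product of $11$ copies of $D$ with centers identified. Then $\varphi(z)=z^{11}=z^{-1}$ on the center. So in the auxiliary group $\lambda$ must be replaced by a power.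

### 9.2. The group $\tilde G$

**Step 9. Construction of $\tilde G$.** We glue $D$ to $C$ along $\varphi$, so that $C$ becomes the fixed-point subgroup of $B$. In $D\rtimes C$, with $C$ acting by conjugation, let
$$M=\{d^{-1}\varphi(d):d\in\mathbf C_D(B)\}.$$
Since $\varphi(d)$ acts on $D$ as $d$ does,
$$d^{-1}\varphi(d)\,e^{-1}\varphi(e)=d^{-1}(de^{-1}d^{-1})\varphi(d)\varphi(e)=(de)^{-1}\varphi(de),$$
so $M$ is a subgroup. It centralizes $D$, and it is normalized by $C$ because $\varphi$ is $C$-equivariant. Hence it is normal. Since $\varphi$ is injective, $M\cap D=1$, and clearly $M\cap C=1$. Let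
$$\tilde G=(D\rtimes C)/M .$$
Then $D$ and $C$ embed in $\tilde G$, and $D\lhd\tilde G=DC$. Elements $d\in D$ and $c\in C$ become equal in $\tilde G$ iff $d^{-1}c\in M$, that is, iff $d\in\mathbf C_D(B)$ and $c=\varphi(d)$. So in $\tilde G$ the subgroup $D\cap C$ is $\mathbf C_D(B)=\mathbf C_K(A)$, identified via $\varphi$. In the model example, $C=\varphi(\mathbf C_D(B))$ and $\tilde G=D$.

Let $B$ act on $D\rtimes C$ by its action on $D$ and trivially on $C$. This is an action by automorphisms, since $b\cdot(cdc^{-1})=c(b\cdot d)c^{-1}$. It fixes $M$ elementwise, so $B$ acts on $\tilde G$. The action is coprime, as $|\tilde G|$ divides $|D||C|$, and it factors through the cyclic group $B/B_0$. If $dc\in\tilde G$ is $B$-fixed, then $d$ is $B$-fixed, so $d\in\mathbf C_D(B)\le C$ in $\tilde G$. Hence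
$$\mathbf C_{\tilde G}(B)=C.\tag{6}$$
The subgroup $Z\le C$ is central in $C$ and centralizes $D$, so it is central in $\tilde G$, and it is fixed by $B$.

**Step 10. The count in $\tilde G$.** Here the trace argument enters. As $n$ is coprime to $|Z|$, choose $m$ with $mn\equiv1\pmod{|Z|}$; then $\gcd(m,|Z|)=1$. Lemma 1(b) for $(\tilde G,B)$ with (6), and then Lemma 1(a) for $C$, give
$$|\mathrm{IBr}_B(\tilde G|\lambda^m)|=|\mathrm{IBr}(C|\lambda^m)|=|\mathrm{IBr}(C|\lambda)|.\tag{7}$$
So a contradiction, and with it Theorem A, will follow from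
$$|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}_B(\tilde G|\lambda^m)|.\tag{8}$$

### 9.3. Comparing $G$ with $\tilde G$

**Step 11. Matching the characters of $N$ and of $\tilde N=DZ$.** To apply (2) on both sides we need a $C$-equivariant bijection $\mathrm{IBr}_A(N|\lambda)\leftrightarrow\mathrm{IBr}_B(\tilde N|\lambda^m)$. Put $\nu=\lambda|_{Z_1}$.

Since $N=KZ$ with $Z$ central, fixed by $A$, and $K\cap Z=Z_1$, restriction is a bijection $\mathrm{IBr}_A(N|\lambda)\to\mathrm{IBr}_A(K|\nu)$.

In $\tilde G$, the subgroup $D\cap Z$ consists of the $d\in\mathbf C_D(B)$ with $\varphi(d)\in Z$. For these, $\varphi(d)\in K\cap Z=Z_1=\varphi(Z_1)$, so $d\in Z_1$. Thus $D\cap Z=Z_1$, and the element $z\in Z_1\subseteq D$ is identified with $\varphi(z)=z^n\in Z$. Since $\lambda^m(z^n)=\lambda(z)^{mn}=\nu(z)$, the character $\lambda^m$ of $Z$ agrees with the character $\nu$ of $Z_1\subseteq D$ on the intersection. So restriction is a bijection $\mathrm{IBr}_B(\tilde N|\lambda^m)\to\mathrm{IBr}_B(D|\nu)$.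

Next, $K$ is the quotient of the direct product of the $a_i\cdot D$ by the tuples $(z_i)$ in $Z_1^n$ with $\prod z_i=1$. The irreducible Brauer characters of the direct product that come from $K$ and lie over $\nu$ are exactly the products $\prod\theta_i$ with $\theta_i\in\mathrm{IBr}(a_i\cdot D|\nu)$: each copy of $Z_1$ must act by $\nu$, and if all do, a tuple with product $1$ acts as $\prod\nu(z_i)=1$. For $a\in A$ write $aa_i\in a_{\sigma(i)}B$. The product $\prod\theta_i$ is $A$-invariant iff ${}^a\theta_i=\theta_{\sigma(i)}$ for all $a$ and $i$. Taking $i=1$, with $a\in B$ and with $a=a_j$, we see that $\theta_1$ is $B$-invariant and $\theta_j={}^{a_j}\theta_1$ for all $j$. Conversely, these conditions suffice, since if $aa_i=a_{\sigma(i)}b$ then ${}^a\theta_i={}^{a_{\sigma(i)}b}\theta_1=\theta_{\sigma(i)}$.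

So we get a bijection
$$\theta\leftrightarrow\tilde\theta,\qquad\mathrm{IBr}_A(N|\lambda)\leftrightarrow\mathrm{IBr}_B(\tilde N|\lambda^m),$$
where $\theta|_D$ is a multiple of $\tilde\theta|_D=\theta_1$. It is $C$-equivariant, since $C$ commutes with $A$, normalizes $D$ and centralizes $Z$. So $C_\theta=C_{\tilde\theta}$.

**Step 12. Reduction of (8) to the pairings.** We have $G=NC$ and $\tilde G=\tilde NC$, so $A$ acts trivially on $G/N$ and $B$ acts trivially on $\tilde G/\tilde N$. Also $C\cap N=L$, and in $\tilde G$, $C\cap\tilde N=(C\cap D)Z=\mathbf C_K(A)Z=L$. Apply (2) to $(G,A)$ with $N,\lambda$, and to $(\tilde G,B)$ with $\tilde N,\lambda^m$; in both cases the fixed-point subgroup is $C$. With Lemma 3(b),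
$$|\mathrm{IBr}_A(G|\lambda)|=\sum_\theta|\mathrm{IBr}(G_\theta|\theta)|,\qquad|\mathrm{IBr}_B(\tilde G|\lambda^m)|=\sum_{\theta}|\mathrm{IBr}(\tilde G_{\tilde\theta}|\tilde\theta)|,$$
with $\theta$ over the same $C$-orbit representatives. So it suffices to show $|\mathrm{IBr}(G_\theta|\theta)|=|\mathrm{IBr}(\tilde G_{\tilde\theta}|\tilde\theta)|$ for each $\theta$. Here $G_\theta=NC_\theta$ and $\tilde G_{\tilde\theta}=\tilde NC_\theta$, so
$$G_\theta/N\cong C_\theta/L\cong\tilde G_{\tilde\theta}/\tilde N .$$
By Lemma 3(a), it suffices that $\theta$ and $\tilde\theta$ have the same good elements in $C_\theta/L$. We shall show that, for $x,y\in C_\theta$ with $[x,y]\in L$,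
$$\langle x,y\rangle_\theta=\big(\langle x,y\rangle_{\tilde\theta}\big)^n.\tag{9}$$
This is enough: as $\langle x,\cdot\rangle_{\tilde\theta}$ is a homomorphism on a subgroup of $C_\theta/L$, the order of $\langle x,y\rangle_{\tilde\theta}$ divides $|C|$, which is coprime to $n$. So (9) implies that $\langle x,y\rangle_\theta=1$ iff $\langle x,y\rangle_{\tilde\theta}=1$.

**Step 13. Proof of (9).** We write down representations affording $\theta$ and $\tilde\theta$ and compute with (3). Let $\rho_1:D\to GL(W)$ afford $\theta_1$. Then
$$\tilde\rho(dz)=\rho_1(d)\lambda^m(z)\qquad(d\in D,\ z\in Z\le C)$$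
is well defined on $\tilde N$ by the agreement on $D\cap Z$ found in Step 11, and it affords $\tilde\theta$.

On $V=W^{\otimes n}$ let $a_i\cdot d$ act as $\rho_1(d)$ on the $i$-th tensor factor, and let $z\in Z$ act as $\lambda(z)$. This gives a representation $\rho$ of $N$. Indeed, suppose $\prod(a_i\cdot d_i)\,z=1$. Modulo $Z$ the product of the $a_i\cdot D$ is direct, so each $d_i\in Z_1$, $a_i\cdot d_i=d_i$, and $\prod d_i\cdot z=1$. The tuple then acts as $\prod\nu(d_i)\lambda(z)=\lambda(\prod d_i\cdot z)=1$. On $a_i\cdot D$ the map $a_i\cdot d\mapsto\rho_1(d)$ affords ${}^{a_i}\theta_1=\theta_i$, so $\rho$ affords $\theta$.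

For $c\in C_\theta$, which fixes $\theta_1$, choose $\tilde P(c)\in GL(W)$ with $\tilde P(c)\rho_1(d)\tilde P(c)^{-1}=\rho_1(cdc^{-1})$ for all $d\in D$, and put $P(c)=\tilde P(c)^{\otimes n}$. As $Z$ acts by scalars and is central, $\tilde P(c)\tilde\rho(u)\tilde P(c)^{-1}=\tilde\rho(cuc^{-1})$ for all $u\in\tilde N$. Since $c(a_i\cdot d)c^{-1}=a_i\cdot(cdc^{-1})$, also $P(c)\rho(u)P(c)^{-1}=\rho(cuc^{-1})$ for all $u\in N$. So $\tilde P$ and $P$ may be used in (3) for $\tilde\theta$ and $\theta$.

Let $x,y\in C_\theta$ with $[x,y]\in L=\varphi(\mathbf C_D(B))Z$, and write $[x,y]=\varphi(d)z$ with $d\in\mathbf C_D(B)$ and $z\in Z$. In $\tilde G$ this element is $dz$, so by (3)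
$$[\tilde P(x),\tilde P(y)]=\langle x,y\rangle_{\tilde\theta}\,\rho_1(d)\lambda(z)^m.$$
Take $n$-th tensor powers. As $\rho(\varphi(d))=\prod_i\rho(a_i\cdot d)=\rho_1(d)^{\otimes n}$ and $\lambda(z)^{mn}=\lambda(z)$,
$$[P(x),P(y)]=\langle x,y\rangle_{\tilde\theta}^{\,n}\,\rho_1(d)^{\otimes n}\lambda(z)^{mn}=\langle x,y\rangle_{\tilde\theta}^{\,n}\,\rho(\varphi(d))\lambda(z)=\langle x,y\rangle_{\tilde\theta}^{\,n}\,\rho([x,y]).$$
By (3) for $\theta$, the left side is $\langle x,y\rangle_\theta\,\rho([x,y])$. This proves (9), hence (8). By (7), $|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}(C|\lambda)|$, contrary to the choice of $G$. Theorem A is proved. $\blacksquare$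

Besides (GI) and CFSG (through Lemma 5), we used only textbook facts. In particular we did not quote that the conjecture holds for $p$-solvable $G$ (Uno) or for cyclic $A$.

## 10. Isomorphic $A$-sets, and characters over an arbitrary $\theta$

In Section 2 equality of fixed-point numbers for single elements was not enough. Theorem A applies to every subgroup of $A$, and that is enough to identify the $A$-sets themselves.

**Theorem B.** Let $A$ act coprimely on $G$.

1. The $A$-sets $\mathrm{IBr}(G)$ and $\{p\text{-regular classes of }G\}$ are isomorphic.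
2. If $B\lhd A$, then $\mathrm{IBr}_B(G)$ and $\mathrm{IBr}(\mathbf C_G(B))$ are isomorphic $A/B$-sets.
3. If $N\lhd G$ is $A$-invariant and $\theta\in\mathrm{IBr}_A(N)$ (not necessarily $G$-invariant), then $|\mathrm{IBr}_A(G|\theta)|=|\mathrm{IBr}(N\mathbf C_G(A)|\theta)|$.
4. If $Z\le\mathbf Z(G)$ is any $A$-invariant subgroup and $\lambda\in\mathrm{IBr}_A(Z)$, then $|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}(\mathbf C_G(A)|\lambda_{\mathbf C_Z(A)})|$.

*Proof.* By a theorem of Burnside, two finite $A$-sets are isomorphic iff every subgroup of $A$ has equally many fixed points on both.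

**Part 1.** Let $H\le A$. Theorem A with $Z=1$ gives $|\mathrm{IBr}_H(G)|=|\mathrm{IBr}(\mathbf C_G(H))|$, the number of $p$-regular classes of $\mathbf C_G(H)$. By (F3) this is the number of $H$-invariant $p$-regular classes of $G$.

**Part 2.** Since $B\lhd A$, $A/B$ acts on $\mathrm{IBr}_B(G)$ and coprimely on $\mathbf C_G(B)$. Let $B\le H\le A$. The fixed points of $H/B$ on $\mathbf C_G(B)$ form $\mathbf C_G(H)$. Theorem A for $(G,H)$ and for $(\mathbf C_G(B),H/B)$ gives
$$|\mathrm{IBr}_H(G)|=|\mathrm{IBr}(\mathbf C_G(H))|=|\mathrm{IBr}_{H}(\mathbf C_G(B))|.$$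
The outer terms are the numbers of $H/B$-fixed points on the two sets.

**Part 3.** Put $C=\mathbf C_G(A)$. Since the Clifford correspondence commutes with $A$, $|\mathrm{IBr}_A(G|\theta)|=|\mathrm{IBr}_A(G_\theta|\theta)|$. Apply Lemma 2 to $(G_\theta,N,\theta)$, and Theorem A to $(\hat G,A,\hat Z,\hat\lambda)$. As in Step 1, $\mathbf C_{\hat G}(A)$ is the preimage of $NC_\theta/N$, so $|\mathrm{IBr}_A(G_\theta|\theta)|=|\mathrm{IBr}(\mathbf C_{\hat G}(A)|\hat\lambda)|=|\mathrm{IBr}(NC_\theta|\theta)|$. As $(NC)_\theta=NC_\theta$, the Clifford correspondence in $NC$ gives $|\mathrm{IBr}(NC|\theta)|$.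

**Part 4.** Put $C=\mathbf C_G(A)$ and $Y=[Z,A]O_p(Z)$. Viewed as a homomorphism $Z\to k^\times$, $\lambda$ is trivial on $[Z,A]$ because it is $A$-invariant, and on $O_p(Z)$ because $k^\times$ has no elements of order $p$. On a simple $kG$-module over $\lambda$, $Z$ acts by the scalars $\lambda$, so $Y$ acts trivially. Hence $\mathrm{IBr}(G|\lambda)=\mathrm{IBr}(G/Y|\bar\lambda)$, where $\bar\lambda$ is $\lambda$ viewed on $Z/Y$. In $G/Y$, the subgroup $Z/Y$ is a central $p'$-group, and $A$ centralizes it because $[Z,A]\le Y$. By (F1), $\mathbf C_{G/Y}(A)=CY/Y\cong C/(C\cap Y)$. Theorem A for $G/Y$ gives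
$$|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}(CY/Y|\bar\lambda)|.$$
Since $Z=[Z,A]\times\mathbf C_Z(A)$, we have $Z/Y=\mathbf C_Z(A)Y/Y$, so under $CY/Y\cong C/(C\cap Y)$ the condition "over $\bar\lambda$" becomes "over $\lambda_{\mathbf C_Z(A)}$". Also $C\cap Y=\mathbf C_Y(A)$ meets $[Z,A]$ trivially, so it embeds in the $p$-group $Y/[Z,A]$. Thus $C\cap Y$ is a central $p$-subgroup of $C$, and by (B2) it acts trivially on all simple $kC$-modules. So the right side is $|\mathrm{IBr}(C|\lambda_{\mathbf C_Z(A)})|$. $\square$
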